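# Uncountable models over dense linear orders: a c-simple theory that needs a noncomputable path

## 1. A random graph made of finite sets over the real line

Take the real numbers as atoms, and form finite sets of atoms, finite sets of such things, and so on. Inside this world we build an uncountable random graph by hand. Recall that a graph is a model of the random graph axioms if for all disjoint finite sets $U,V$ of vertices there is a vertex $z\notin U\cup V$ adjacent to every vertex of $U$ and to no vertex of $V$.

Write $0=\emptyset$, $1=\{\emptyset\}$, $(x,y)=\{\{x\},\{x,y\}\}$ and $(x,y,z)=(x,(y,z))$. Let
$$V_0=\{(0,a):a\in\mathbb R\},\qquad V_{k+1}=V_k\cup\{(1,B,C): C\subseteq B\subseteq V_k,\ B\text{ finite}\},$$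
and let the vertices be the elements of $\bigcup_kV_k$. Join two vertices if one of them is $(1,B,C)$ and the other lies in $C$.

For instance, $p=(0,\sqrt2)$ and $q=(0,\pi)$ are not adjacent. The vertex $z=(1,\{p,q\},\{p\})$ is adjacent to $p$ and not to $q$. The vertex $w=(1,\{p,q,z\},\{q,z\})$ is adjacent to $q$ and $z$ and not to $p$.

The axioms hold. Given $U,V$, put $z=(1,U\cup V,U)$. The set-theoretic rank of $z$ is larger than that of every element of $U\cup V$, so $z\notin U\cup V$. It is adjacent to all of $U$. If it were adjacent to some $v\in V$, then either $v\in U$, which is excluded, or $v=(1,B',C')$ with $z\in C'$, which the ranks forbid. The middle entry $B$ is needed. If vertices were just $(1,C)$, then for $U=\{p\}$ and $V=\{(1,\{p\})\}$ the candidate $(1,U)$ would be the element of $V$ itself.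

Two features of this example matter. First, every vertex has a finite description, and "is a vertex", "is adjacent", "is not adjacent" are each confirmed by exhibiting a finite piece of evidence. Second, we made one decision that the theory did not make for us: *two vertices neither of which mentions the other are not adjacent.* The opposite default works too. Let $(1,B,C)$ be adjacent to exactly the members of $C$ within $B$, and let all pairs in which neither vertex mentions the other be adjacent. The vertex $(1,U\cup V,U)$ still mentions everything in $U\cup V$ and is mentioned by nothing there, so it still does its job.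

So one default bit was needed, and either value was fine. What if a theory, just as well behaved as that of the random graph, calls for infinitely many default bits, and constrains them so that no computable choice is allowed? These notes answer that question. First we make "well behaved" and "finite evidence" precise.

## 2. Hereditarily finite superstructures, $\Sigma$-definability, c-simple theories

**Definition (superstructure).** For a structure $\mathfrak M$ with universe $M$, let $HF_0(M)=M$, whose elements are *urelements*, and $HF_{n+1}(M)=HF_n(M)\cup\{\text{finite subsets of }HF_n(M)\}$. The structure $\mathbb{HF}(\mathfrak M)$ has universe $\bigcup_nHF_n(M)$. Its signature is that of $\mathfrak M$ (interpreted on $M$), together with $\in$, a unary predicate for the urelements, and a constant for $\emptyset$.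

All vertices of Section 1 are elements of $\mathbb{HF}(\mathbb R)$. The natural numbers $0=\emptyset$, $n+1=n\cup\{n\}$ are *pure* sets: no urelement is involved. For $A\subseteq\omega$ we write $(\mathbb{HF}(\mathfrak M),A)$ for $\mathbb{HF}(\mathfrak M)$ with an extra unary predicate for $A$, a set of von Neumann naturals; $A=\emptyset$ gives nothing new.

**Definition ($\Sigma$-formulas).** These are built from atomic and negated atomic formulas using $\wedge$, $\vee$, bounded quantifiers $\forall x\in y$, $\exists x\in y$, and unbounded $\exists$.

Only the unbounded $\forall$ is missing. If all quantifiers of a formula are bounded, its negation is again (equivalent to) a $\Sigma$-formula. Recursive definitions become $\Sigma$ by exhibiting a finite set that contains the whole recursion. For example, $x$ is a vertex in Section 1 if and only if there is a finite set $Y\ni x$ each of whose elements is $(0,a)$ with $a$ a urelement, or $(1,B,C)$ with $C\subseteq B\subseteq Y$. Indeed, by induction on rank all elements of such a $Y$ are vertices; conversely, collect $x$, the members of its $B$, the members of their $B$'s, and so on.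

In the same way we have the standard *coding fact*: every $A$-c.e. relation on pure hereditarily finite sets (in particular on $\omega$) is $\Sigma$-definable in $(\mathbb{HF}(\mathfrak M),A)$. A halting computation with oracle $A$ is a finite sequence of finite configurations. Being such a sequence is a bounded condition, with successor, addition and so on given by finite tables, apart from finitely many conditions $n\in A$ or $n\notin A$, both of which are allowed.

**Definition ($\Sigma$-definable structure).** A structure of finite signature is $\Sigma$-definable in $\mathbb{HF}(\mathfrak M)$ if it is isomorphic to one obtained as follows. Take a $\Sigma$-definable set $D$. Take a $\Sigma$-definable equivalence relation $\eta$ on $D$ whose complement in $D^2$ is also $\Sigma$-definable. Interpret each signature relation (functions via their graphs) by a $\Sigma$-definable relation on $D$ that is compatible with $\eta$ and whose complement in the corresponding power of $D$ is also $\Sigma$-definable. Factor by $\eta$.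

The graph of Section 1 is $\Sigma$-definable in $\mathbb{HF}(\mathbb R,<)$, with $\eta$ equality: its vertex set is $\Sigma$, and adjacency is a bounded condition. For an example in which $\eta$ is not equality, let $D$ be the set of pairs $(a,b)$ of urelements, with $(a,b)\,\eta\,(a',b')$ iff $a=a'$; the quotient is a copy of the set of urelements.

**Definition (c-simple).** A theory $T$ of a finite signature is *regular* if it is decidable and model complete. A formula $\varphi(\bar x)$ is *complete* for $T$ if it is consistent with $T$ and for every $\psi(\bar x)$ either $T\vdash\varphi\to\psi$ or $T\vdash\varphi\to\neg\psi$. The theory $T$ is *c-simple* (constructively simple) if it is regular, $\omega$-categorical, and the set of its complete formulas is decidable.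

The theory of the random graph is c-simple. It is decidable and $\omega$-categorical and eliminates quantifiers, hence is model complete. In $n$ variables there are finitely many full descriptions (which variables are equal, which are adjacent), and a formula is complete iff it is provably equivalent to one of them, which can be checked. For example "$x$ is adjacent to $y$" is complete, and "$x\ne y$" is not. Another c-simple theory is $T_{DLO}$, the theory of dense linear orders without endpoints, for the same reasons.

**Conventions.** Parameters are allowed in $\Sigma$-definitions; for negative results this makes the statements stronger. Function symbols are read as graphs. As usual, $\omega$-categorical theories are complete without finite models. We use the Ryll-Nardzewski theorem in two forms: for a complete theory with infinite models in a countable language, $\omega$-categoricity is equivalent to there being, for each $n$, only finitely many formulas in $x_1,\dots,x_n$ up to provable equivalence; and in this case every type of a finite tuple is isolated by a formula. A *tree* is a subset of $2^{<\omega}$ closed under initial segments. A set $A\subseteq\omega$ has *PA degree* if every infinite computable tree has an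 $A$-computable infinite path.

Here is the problem, which comes from the volume "Computability in Context". *Suppose a theory $T$ has an uncountable model which is $\Sigma$-definable in $\mathbb{HF}(\mathfrak M)$, for some structure $\mathfrak M$ with a c-simple theory. Must $T$ have an uncountable model which is $\Sigma$-definable in $\mathbb{HF}(\mathfrak L)$ for some $\mathfrak L\models T_{DLO}$?* In plain words: whatever uncountable object we can build from atoms with a c-simple structure, can we build something with the same theory from atoms that only know a dense order? For the random graph the answer is yes, by Section 1; for $T=T_{DLO}$ it is trivially yes. In general it is no, and the amount of extra information needed can be determined exactly.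

**Theorem 1.** There is a c-simple theory $T$ with no uncountable model $\Sigma$-definable in any $\mathbb{HF}(\mathfrak L)$, $\mathfrak L\models T_{DLO}$. Hence the answer to the problem is negative: the statement is false.

**Theorem 2.** For every infinite computable tree $\mathcal T$ there is a c-simple theory $T_{\mathcal T}$, in a fixed signature with three binary symbols and one ternary symbol, such that for every $A\subseteq\omega$: $T_{\mathcal T}$ has an uncountable model $\Sigma$-definable in $(\mathbb{HF}(\mathfrak L),A)$ for some $\mathfrak L\models T_{DLO}$ if and only if $\mathcal T$ has an $A$-computable infinite path.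

**Theorem 3.** For $A\subseteq\omega$ the following are equivalent.

1. $A$ has PA degree.
2. Whenever a theory $T$ of finite signature has an uncountable model $\Sigma$-definable in $\mathbb{HF}(\mathfrak M)$ with $\mathrm{Th}(\mathfrak M)$ c-simple, $T$ has an uncountable model $\Sigma$-definable in $(\mathbb{HF}(\mathfrak L),A)$ for some $\mathfrak L\models T_{DLO}$.
3. Every c-simple theory has an uncountable model $\Sigma$-definable in $(\mathbb{HF}(\mathfrak L),A)$ for some $\mathfrak L\models T_{DLO}$.

There is moreover a single c-simple theory for which the property in 3 already implies 1.

One remark connects c-simple theories with the hypothesis of the problem. Every $\mathfrak M$ of finite signature is $\Sigma$-definable in $\mathbb{HF}(\mathfrak M)$: let $D$ be the set of urelements and $\eta$ equality; the relations and their complements are atomic and negated atomic. So if $T$ is c-simple, then any uncountable $\mathfrak M\models T$ (there is one, by Löwenheim–Skolem) satisfies the hypothesis, with $\mathrm{Th}(\mathfrak M)=T$.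

## 3. Types of atoms decide all statements about finite sets over them

Let $HF[m]$ be the set of hereditarily finite objects over formal urelements $1,\dots,m$ (kept apart from the natural numbers). For $t\in HF[m]$ and $\bar a\in M^m$, let $t(\bar a)$ be the result of replacing each formal $i$ by $a_i$. For example, $t=\{1,\{1,2\}\}$ gives $t(a,b)=\{a,\{a,b\}\}$. Every element of $\mathbb{HF}(\mathfrak M)$ has the form $t(\bar a)$: list the finitely many urelements occurring in it.

**Lemma 1.** Let $T_0$ be $\omega$-categorical, $\mathfrak M,\mathfrak M'\models T_0$, $\bar a\in M^m$, $\bar a'\in M'^m$, $\mathrm{tp}(\bar a)=\mathrm{tp}(\bar a')$. Then for all $t_1,\dots,t_r\in HF[m]$ and every first-order $\varphi$,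
$$(\mathbb{HF}(\mathfrak M),A)\models\varphi(t_1(\bar a),\dots,t_r(\bar a))\iff(\mathbb{HF}(\mathfrak M'),A)\models\varphi(t_1(\bar a'),\dots,t_r(\bar a')).$$

**Proof.** We use induction on $\varphi$, for all tuples and terms simultaneously.

*Atomic formulas.* The type contains the equalities among the $a_i$, so $a_i\mapsto a_i'$ is a well-defined bijection. It induces an $\in$-isomorphism from the hereditarily finite sets over $\{a_i\}$ to those over $\{a_i'\}$. This isomorphism takes $t(\bar a)$ to $t(\bar a')$, takes urelements to urelements, and fixes pure sets, so $\emptyset$ and $A$ are respected. Relations of $\mathfrak M$ hold only between urelements, and there they are part of the type.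

*Boolean combinations* are immediate.

*Existential quantifier.* Suppose $\exists y\,\varphi$ holds on the left. The witness has the form $t(\bar a,\bar b)$ with $\bar b$ a finite tuple from $M$. By Ryll-Nardzewski some formula $\pi(\bar x,\bar y)$ isolates $\mathrm{tp}(\bar a,\bar b)$. The formula $\exists\bar y\,\pi(\bar x,\bar y)$ belongs to $\mathrm{tp}(\bar a)=\mathrm{tp}(\bar a')$, so there is $\bar b'$ in $M'$ with $\pi(\bar a',\bar b')$, that is, $\mathrm{tp}(\bar a',\bar b')=\mathrm{tp}(\bar a,\bar b)$. By the induction hypothesis for the longer tuples, $t(\bar a',\bar b')$ is a witness on the right. The converse is symmetric. $\square$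

For $T_0=T_{DLO}$ the type of a tuple is its order type, that is, which entries are equal and which are smaller. This lets us move statements from any $\mathfrak L\models T_{DLO}$ to $\mathbb Q$, where they can be tested: $\mathbb{HF}(\mathbb Q)$ is a computable structure and bounded quantifiers range over explicitly given finite sets, so truth of $\Sigma$-formulas in $(\mathbb{HF}(\mathbb Q),A)$ is $A$-c.e., uniformly in the formula and the arguments.

## 4. Ehrenfeucht–Mostowski models and the bits they need

How would one try to prove that the answer is yes, at least for a c-simple $T$ itself? The natural plan is to generate a model from order-indiscernibles indexed by $\mathfrak L$. Add Skolem functions to the language, then constants $c_q$ ($q\in\mathbb Q$). Consider the theory $\Theta$ consisting of $T$, the Skolem axioms, $c_q\ne c_r$ for $q\ne r$, and the axioms saying that increasing tuples of the $c_q$ satisfy the same formulas. Ramsey's theorem and compactness show that $\Theta$ is consistent. If $\hat\Theta$ is a complete consistent extension of $\Theta$, then for any $\mathfrak L$ we get a model whose elements are named by (Skolem term, finite increasing tuple from $L$), and every atomic question about such names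 is answered by $\hat\Theta$. If $\hat\Theta$ is *computable*, the resulting model is $\Sigma$-definable in $\mathbb{HF}(\mathfrak L)$, and it is as large as $L$. (This is carried out in detail, in a more general setting, in Section 10.)

The plan stops at the choice of $\hat\Theta$. The theory $T$ decides all sentences of its own language, but it does not decide which formulas an indiscernible sequence will satisfy; in the random graph, such a sequence may be a clique or an independent set. The theory $\Theta$ is computably axiomatized, and its completions are the infinite paths of an infinite computable tree. We need a computable path, and an infinite computable tree need not have one.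

**Lemma 2.** Let $\varphi_0,\varphi_1,\dots$ be the partial computable functions, with $\varphi_{e,s}$ denoting $s$ steps of computation. The set
$$\mathcal T_0=\{\sigma\in2^{<\omega}:\ \text{for no } e<|\sigma|\ \text{is}\ \varphi_{e,|\sigma|}(e){\downarrow}=\sigma(e)\}$$
is an infinite computable tree without computable infinite paths. An infinite path $g$ of $\mathcal T_0$ satisfies $g(e)\neq\varphi_e(e)$ for all $e$ with $\varphi_e(e)$ defined.

**Proof.** The set is computable by its definition. Let $\sigma\subseteq\sigma'$ with $\sigma\notin\mathcal T_0$, as witnessed by $e$. A computation finished in $|\sigma|$ steps is finished in $|\sigma'|$ steps, and $\sigma'(e)=\sigma(e)$, so $e$ witnesses $\sigma'\notin\mathcal T_0$. Hence $\mathcal T_0$ is a tree. It has strings of every length: choose $\sigma(e)\in\{0,1\}$ different from $\varphi_e(e)$ whenever the latter is defined. Let $g$ be an infinite path with $\varphi_e(e){\downarrow}=g(e)$ for some $e$. For all large $n$ we have $e<n$ and $\varphi_{e,n}(e){\downarrow}=g(e)$, so $g\restriction n\notin\mathcal T_0$, a contradiction. Finally, a computable path $f=\varphi_e$ would have $\varphi_e(e)=f(e)$, which was just excluded. $\square$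

This shows only that the *method* is stuck. To refute the statement we must show that indiscernibles are unavoidable in any definable uncountable model over a dense order, and then construct a c-simple theory in which any sequence of indiscernibles spells out a path of a prescribed tree $\mathcal T$.

## 5. A line of inequivalent elements in every uncountable definable structure

**Lemma 3.** Let $\mathfrak L\models T_{DLO}$ and let $D/\eta$ be uncountable, where $D,\eta$ are part of a $\Sigma$-definition in $(\mathbb{HF}(\mathfrak L),A)$. Let $l_1<\dots<l_k$ be the elements of $L$ occurring in the parameters. Then there are $r\ge1$, a place $j\le r$, a term $t\in HF[r]$, an increasing $(r-1)$-tuple $\bar c$ containing all the $l$'s, and an infinite open interval $J$ of $L$ (possibly unbounded) such that for each $e\in J$ inserting $e$ into $\bar c$ at place $j$ gives an increasing tuple, and the elements $d_e=t(\bar c,e)$ ($e\in J$, inserted at place $j$) lie in $D$ and are pairwise $\eta$-inequivalent.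

**Proof.**

**Step 1: find two inequivalent elements of the same shape.** Every element of $D$ is $t(\bar a)$ for a strictly increasing tuple $\bar a$ that contains $l_1,\dots,l_k$ at certain positions (add the $l$'s to the list of urelements used, and sort). There are only countably many choices of length, positions and $t$, while $D/\eta$ is uncountable. So some choice $(r,\text{positions},t)$ yields more than one class: there are $\bar a,\bar a'$ of length $r$ with the $l$'s at the same positions, such that $t(\bar a),t(\bar a')\in D$ are not $\eta$-equivalent. Since the parameters are terms in the $l$'s, Lemma 1 gives $t(\bar b)\in D$ for *every* increasing $r$-tuple $\bar b$ with the $l$'s at these positions.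

**Step 2: reduce to a change in one coordinate.** Changing coordinates one at a time may destroy the order: from $(0,1)$ to $(2,3)$ we cannot pass through $(2,1)$, but we can pass through $(0,3)$. In general let $b_j=\max(a_j,a_j')$. The tuple $\bar b$ is increasing, because $a_j<a_{j+1}\le b_{j+1}$ and $a'_j<a'_{j+1}\le b_{j+1}$, and it has the $l$'s at the same positions. Go from $\bar a$ to $\bar b$ by replacing $a_j$ with $b_j$ for $j=r,r-1,\dots,1$. The intermediate tuples $(a_1,\dots,a_{j-1},b_j,\dots,b_r)$ are increasing because $a_{j-1}<a_j\le b_j$. Go from $\bar a'$ to $\bar b$ likewise. If every single step preserved the $\eta$-class of the value of $t$, transitivity would give $t(\bar a)\,\eta\,t(\bar b)\,\eta\,t(\bar a')$. So some step changes the class. It changes exactly one coordinate $j$, and $j$ is not an $l$-position, since there nothing changes.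

**Step 3: let that coordinate move.** Let $\bar c$ be the tuple of the $r-1$ common coordinates; it contains all the $l$'s. Let $J$ be the open interval between the neighbors of place $j$. It is infinite, since $\mathfrak L$ is dense without endpoints. By Step 1, $d_e=t(\bar c,e)\in D$ for all $e\in J$. By Step 2 there are $e_0<e_1$ in $J$ with $d_{e_0},d_{e_1}$ inequivalent. For any $e<e'$ in $J$, the tuple $(\bar c,e,e')$ has the same order type as $(\bar c,e_0,e_1)$, so by Lemma 1 $d_e$ and $d_{e'}$ are inequivalent. $\square$

For example, let $D$ be the set of two-element sets of urelements, with $\eta$ equality, and let $\bar a=(0,1)$, $\bar a'=(2,3)$ in $\mathbb R$, $t=\{1,2\}$. The step from $(0,1)$ to $(0,3)$ gives $\bar c=(0)$, $J=(0,\infty)$, $d_e=\{0,e\}$.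

By Lemma 1 again, the truth of any first-order statement about $d_{e_1},\dots,d_{e_n}$ and the parameters is the same for all $e_1<\dots<e_n$ in $J$.

## 6. Colorings with constrained patterns, and witnesses for colors

Fix an infinite computable tree $\mathcal T$. We want a theory whose models carry, for every $n\ge3$, a coloring $c_n$ of the $n$-element sets by $0$ and $1$. On the elements $d_e$ of Lemma 3 each $c_n$ will be constant, with value $s_n$. If the theory insists that the values on homogeneous sets follow $\mathcal T$, then $(s_3,s_4,\dots)$ is a path of $\mathcal T$.

Two obstacles remain. The signature must be finite, so the $c_n$ cannot all be primitive. And to *compute* $s_n$ we must be able to confirm "$c_n=0$" and also "$c_n=1$" by $\Sigma$-formulas. One device handles both: for each color $i$, the statement $c_n(\{x_1,\dots,x_n\})=i$ will be equivalent to the existence of a finite configuration of type $i$ around $x_1,\dots,x_n$, written in finitely many symbols.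

Let $\tau=\{E,P_0,P_1,R\}$ with $E,P_0,P_1$ binary and $R$ ternary, and $\tau^*=\tau\cup\{C_n:n\ge3\}$ with $C_n$ $n$-ary. For a string or infinite sequence $\sigma$ put $\hat\sigma(m)=\sigma(m-3)$ for $m\ge3$.

**Definition (configurations).** For $n\ge3$, $i\in\{0,1\}$ let $W^i_n(x_1,\dots,x_n,u_1,\dots,u_n)$ be the conjunction of:

* the $2n$ variables are pairwise distinct;
* $E(u_j,u_{j+1})$ for $1\le j\le n$ (indices mod $n$);
* $P_i(u_j,x_j)$ for $1\le j\le n$;
* $R(v,w,u_1)$ for all distinct $v,w\in\{x_1,\dots,x_n,u_1,\dots,u_n\}\setminus\{u_1\}$.

So $W^0_3$ describes six points: a directed triangle $u_1\to u_2\to u_3\to u_1$, an arrow of kind $P_0$ from each $u_j$ to $x_j$, and the $20$ triples $R(v,w,u_1)$.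

**Definition (the class $\mathcal K$).** $\mathcal K$ is the class of finite $\tau^*$-structures $B$ (the empty one allowed) such that:

* **(a)** all relations hold only on tuples of distinct elements, and each $C_n$ is symmetric. Thus $C_n$ is a coloring $c_n:[B]^n\to\{0,1\}$, with $c_n(X)=1$ iff $C_n$ holds on $X$.
* **(b)** if $B\models W_n^i(\bar x,\bar u)$ then $c_n(\{x_1,\dots,x_n\})=i$.
* **(c)** if $X\subseteq B$, $|X|=n\ge3$, and for each $3\le m\le n$ the map $c_m$ is constant on $[X]^m$ with value $s_m$ ("$X$ is homogeneous" with pattern $(s_3,\dots,s_n)$), then $(s_3,\dots,s_n)\in\mathcal T$.

As an example, let $\mathcal T$ consist of all strings not extending $00$. A three-point set may have either color. If all triples of a four-point set have color $0$, the set is homogeneous and must have $c_4=1$; if the triples have mixed colors, the set is not homogeneous and $c_4$ is free.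

All three conditions are universal, so $\mathcal K$ is closed under substructures and isomorphism. Membership is decidable. For each $n$ there are finitely many structures in $\mathcal K$ on $\{1,\dots,n\}$, since $C_m$ is empty for $m>n$ by (a).

**Why $R$ is there.** Drop the $R$-clauses from the configurations and amalgamation fails. Let $B_0=\{x_1,u_1,u_2,u_3,u_1',u_2',u_3'\}$ with $E$-cycles on $\bar u$ and on $\bar u'$ and with $P_0(u_1,x_1)$, $P_1(u_1',x_1)$. Let $B_1$ add a point $x_3$ with $P_0(u_3,x_3),P_1(u_3',x_3)$, and let $B_2$ add a point $x_2$ with $P_0(u_2,x_2),P_1(u'_2,x_2)$. Color every $m$-set by $\hat\sigma(m)$ for a fixed long $\sigma\in\mathcal T$. Then (c) holds, and (b) is vacuous: in $B_1$ the point $u_2$ has no outgoing $P_0$-arrow and $u_2'$ no outgoing $P_1$-arrow, and similarly in $B_2$ for $u_3,u'_3$. In any amalgam over $B_0$ the points $x_2,x_3$ are distinct, since $P_0(u_2,x_2)$ holds and $P_0(u_2,x_3)$ does not. But then $x_1,x_2,x_3$ carry a configuration of each color, and $c_3(\{x_1,x_2,x_3\})$ would have to be both $0$ and $1$. The clauses $R(v,w,u_1)$ tie any two points of a configuration together, so that a configuration cannot be assembled from two halves.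

**Lemma 4 (amalgamation).** Let $B_1,B_2\in\mathcal K$ with $B_1\cap B_2=B_0$ a common substructure. Let $\sigma\in\mathcal T$ have length $\ge|B_1\cup B_2|-2$, or let $\sigma$ be an infinite path of $\mathcal T$. Define $B$ on $B_1\cup B_2$ by keeping the relations of $B_1,B_2$, letting no $\tau$-relation hold on a tuple meeting both $B_1\setminus B_0$ and $B_2\setminus B_0$, and setting $c_m(S)=\hat\sigma(m)$ for every $m$-set $S$, $m\ge3$, meeting both. Then $B\in\mathcal K$.

**Proof.** (a) is clear, and $B_1,B_2$ are substructures of $B$.

(b) Suppose a configuration $W^i_n(\bar x,\bar u)$ in $B$ contains some $b\in B_1\setminus B_0$ and some $c\in B_2\setminus B_0$. If neither is $u_1$, then $R(b,c,u_1)$ holds. If $c=u_1$, then $R(b,w,u_1)$ holds for a third point $w$ of the configuration (there are $2n\ge6$ points); if $b=u_1$, then $R(c,w,u_1)$ holds for such a $w$. In each case a $\tau$-relation holds on a tuple meeting both sides, which is impossible. So every configuration lies in $B_1$ or in $B_2$, where (b) holds.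

(c) Let $X$ be homogeneous. If $X\subseteq B_1$ or $X\subseteq B_2$ we are done. Otherwise $X$ contains some $b\in B_1\setminus B_0$ and some $c\in B_2\setminus B_0$. For $3\le m\le|X|$ some $m$-subset of $X$ contains both, so $s_m=\hat\sigma(m)$. The pattern of $X$ is an initial segment of $\sigma$, hence in $\mathcal T$. $\square$

Since $\mathcal T$ is infinite and closed under initial segments, it has strings of every length, so a suitable $\sigma$ always exists. Thus $\mathcal K$ has the amalgamation property and, with $B_0=\emptyset$, joint embedding. Amalgamating with a one-point structure over $\emptyset$, we see that every member has proper extensions in $\mathcal K$. The string $\sigma$ here plays the part of the single default bit of Section 1.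

**Lemma 5 (witnesses).** Let $B\in\mathcal K$, let $x_1,\dots,x_n\in B$ be distinct, $n\ge3$, with $c_n(\{x_1,\dots,x_n\})=i$. Then some $B'\supseteq B$ in $\mathcal K$ contains $\bar u$ with $B'\models W^i_n(\bar x,\bar u)$.

**Proof.** Let $B'=B\cup U$ with new points $U=\{u_1,\dots,u_n\}$. The new $\tau$-tuples are exactly those required by $W^i_n(\bar x,\bar u)$; each meets $U$, so $B$ is a substructure. Choose $\sigma\in\mathcal T$ of length $|B'|-2$ and put $c_m(S)=\hat\sigma(m)$ for every $m$-set $S$ ($m\ge3$) meeting $U$. Then (a) is clear.

(c) Let $X$ be homogeneous. If $X\subseteq B$ we are done. If $X$ meets $U$, then for each $3\le m\le|X|$ some $m$-subset of $X$ meets $U$, so $s_m=\hat\sigma(m)$, and the pattern is an initial segment of $\sigma$.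

(b) We must see that the new tuples create no unwanted configuration. Let $B'\models W_m^{i'}(\bar x',\bar u')$, not contained in $B$. No $P_0$- or $P_1$-tuple has its second coordinate in $U$, so all $x'_j\in B$, and hence some $u'_j$ is in $U$, say $u'_j=u_k$. The only $E$-tuple with first coordinate $u_k$ is $(u_k,u_{k+1})$. Following the $E$-cycle $\bar u'$ from $u_j'$, we run through $u_k,u_{k+1},\dots$, and we first return to the start after $n$ steps; as the $u'$'s are distinct and form an $E$-cycle of length $m$, it follows that $m=n$ and $\bar u'$ is $u_1,\dots,u_n$ up to rotation. The only $P$-tuple (of either kind) with first coordinate $u_k$ is the $P_i$-tuple $(u_k,x_k)$. Hence $i'=i$ and $\{x_1',\dots,x_n'\}=\{x_1,\dots,x_n\}$, a set of color $i$, as required. $\square$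

## 7. The theory $T_{\mathcal T}$ and its c-simplicity

For $B\in\mathcal K$ on $\{1,\dots,n\}$ let $\delta_B(x_1,\dots,x_n)$ be the conjunction of $x_k\ne x_l$ ($k\ne l$) and of all atomic and negated atomic formulas in $\tau\cup\{C_3,\dots,C_n\}$ describing $B$. Let $T^*$ consist of:

1. the sentences expressing (a), for all symbols of $\tau^*$;
2. for each $n$: every tuple of $n$ distinct elements satisfies $\bigvee_B\delta_B$, over $B\in\mathcal K$ on $\{1,\dots,n\}$;
3. $\forall\bar x\,(\delta_B(\bar x)\to\exists y\,\delta_{B'}(\bar x,y))$ for all $B\subseteq B'$ in $\mathcal K$ on $\{1,\dots,n\}$, $\{1,\dots,n+1\}$ ($n\ge0$).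

By axioms 1 and 2, every finite substructure of a model of $T^*$ is in $\mathcal K$. By axiom 3, any extension in $\mathcal K$ of a finite substructure can be realized over it, point by point, because the intermediate substructures are also in $\mathcal K$.

An *$\epsilon$-formula* in $x_1,\dots,x_n$ says which of the variables are equal and that representatives of the classes satisfy a certain $\delta_B$. For each $n$ there are finitely many, computably listed: $\epsilon_1,\dots,\epsilon_k$.

**Lemma 6.** $T^*$ is consistent, complete and decidable, and all its models are infinite. Each $\epsilon_j$ is a complete formula for $T^*$, and every $\tau^*$-formula $\varphi(x_1,\dots,x_n)$ is $T^*$-equivalent to a disjunction of some of the $\epsilon_j$.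

**Proof.** *Consistency.* $\mathcal K$ is closed under isomorphism and substructures, has joint embedding and amalgamation, and has only countably many members up to isomorphism. By Fraïssé's theorem it has a Fraïssé limit: a countable structure whose finite substructures are, up to isomorphism, the members of $\mathcal K$, and over whose finite substructures all extensions in $\mathcal K$ are realized. This is a model of $T^*$.

*Infinite models.* Axiom 3 and the existence of proper extensions in $\mathcal K$ let us add new points forever, starting from the empty tuple.

*Back and forth.* Let $\bar a,\bar b$ be tuples of distinct elements in two models of $T^*$ satisfying the same $\delta_B$. Given a further element $a'$ of the first model, $(\bar a,a')$ satisfies some $\delta_{B'}$ with $B'\supseteq B$ by axiom 2, and axiom 3 gives $b'$ with $\delta_{B'}(\bar b,b')$. The other direction is the same. So $\bar a$ and $\bar b$ satisfy the same $\tau^*$-formulas. With empty tuples this gives completeness. It also shows that $\epsilon_j$ decides every $\tau^*$-formula. Each $\epsilon_j$ is consistent, because every $B\in\mathcal K$ is realized, so $\epsilon_j$ is complete. Since $\bigvee_j\epsilon_j$ is provable, $\varphi$ is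 equivalent to the disjunction of those $\epsilon_j$ that imply it.

*Decidability.* $T^*$ is computably axiomatized, as membership in $\mathcal K$ is decidable, and complete. $\square$

**Lemma 7.** For $n\ge3$,
$$T^*\vdash C_n(\bar x)\leftrightarrow\exists\bar u\,W_n^1(\bar x,\bar u),\qquad T^*\vdash\Big(\bigwedge_{k\ne l}x_k\ne x_l\wedge\neg C_n(\bar x)\Big)\leftrightarrow\exists\bar u\,W_n^0(\bar x,\bar u).$$

**Proof.** From right to left: the $2n$ elements of the configuration induce a structure in $\mathcal K$, and (b) gives the color. From left to right: $\bar x$ consists of distinct elements and the structure induced on it is in $\mathcal K$ with color $c_n(\{\bar x\})=i$ ($i=1$, respectively $0$). Lemma 5 gives an extension in $\mathcal K$ with a configuration $W_n^i(\bar x,\bar u)$, and this extension is realized over $\bar x$. $\square$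

**Definition ($T_{\mathcal T}$).** $T_{\mathcal T}$ is the set of $\tau$-sentences in (provable from) $T^*$.

**Proposition 8.** $T_{\mathcal T}$ is c-simple. Every model $S$ of $T_{\mathcal T}$ expands, by the definitions $C_n(\bar x):\leftrightarrow\exists\bar u\,W^1_n(\bar x,\bar u)$, to a model $S^*$ of $T^*$.

**Proof.** The signature $\tau$ is finite, and $T_{\mathcal T}$ is complete and decidable because $T^*$ is.

*Model completeness.* Write a quantifier-free $\tau^*$-formula in negation normal form. Replace $C_n(\bar x)$ by $\exists\bar u\,W_n^1(\bar x,\bar u)$ and $\neg C_n(\bar x)$ by $\bigvee_{k\ne l}x_k=x_l\vee\exists\bar u\,W_n^0(\bar x,\bar u)$. By Lemma 7 the result is a $T^*$-equivalent existential $\tau$-formula. By Lemma 6 every $\tau$-formula is $T^*$-equivalent to a quantifier-free $\tau^*$-formula, hence to an existential $\tau$-formula. This last equivalence is a $\tau$-sentence, so it belongs to $T_{\mathcal T}$.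

*$\omega$-categoricity.* By Lemma 6 there are finitely many formulas in $x_1,\dots,x_n$ modulo $T_{\mathcal T}$; all models are infinite; apply Ryll-Nardzewski.

*Decidability of complete formulas.* A $\tau$-formula $\varphi(\bar x)$ is complete for $T_{\mathcal T}$ iff $T^*\vdash\varphi\leftrightarrow\epsilon_j$ for some $j$. If such $j$ exists, $\varphi$ is complete because $\epsilon_j$ is. Conversely let $\varphi$ be complete. Some $\epsilon_j$ is consistent with $\varphi$. As $\epsilon_j$ is complete, $\epsilon_j\to\varphi$. As $\epsilon_j$ is equivalent to a $\tau$-formula and $\varphi$ is complete, $\varphi\to\epsilon_j$. The condition is decidable: there are finitely many $j$, computably listed, and $T^*$ is decidable.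

*Expansion.* Replacing each $C_n$ by its definition turns an axiom of $T^*$ into a $\tau$-sentence that is still provable in $T^*$ by Lemma 7, hence lies in $T_{\mathcal T}$ and holds in $S$. $\square$

## 8. Reading a path of $\mathcal T$ from an uncountable definable model

**Proposition 9.** If $T_{\mathcal T}$ has an uncountable model $S$ that is $\Sigma$-definable in $(\mathbb{HF}(\mathfrak L),A)$ with $\mathfrak L\models T_{DLO}$, then $\mathcal T$ has an $A$-computable infinite path.

**Proof.** Identify $S$ with $D/\eta$ and take $\bar c$, $J$, $t$, $d_e$ from Lemma 3.

**Step 1: express colors by $\Sigma$-formulas.** Let $n\ge3$, $i\in\{0,1\}$. The statement $S\models\exists\bar u\,W_n^i(d_{e_1},\dots,d_{e_n},\bar u)$ is expressed in $(\mathbb{HF}(\mathfrak L),A)$ by a $\Sigma$-formula $\Phi^i_n$ evaluated at $d_{e_1},\dots,d_{e_n}$ and the parameters. Indeed, $W_n^i$ is a conjunction of atomic $\tau$-formulas, interpreted by $\Sigma$-definable relations on $D$, and of inequalities, interpreted by the complement of $\eta$, which is $\Sigma$; and $\exists u_j\in S$ becomes "there is $u_j$ in $D$". The formula $\Phi_n^i$ is obtained computably from $n,i$.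

**Step 2: the colors form a path.** By Lemma 1 the truth value of $\Phi^i_n$ is the same for all $e_1<\dots<e_n$ in $J$. The $d_e$ represent distinct elements of $S$. So by Lemma 7, applied in $S^*$, exactly one of $\Phi^0_n,\Phi^1_n$ holds, namely $\Phi_n^{s_n}$, where $s_n=c_n(\{d_{e_1},\dots,d_{e_n}\})$ in $S^*$. Thus $c_n$ takes the constant value $s_n$ on all $n$-element subsets of $\{d_e:e\in J\}$. Hence for every $n\ge 3$ any $n$-element subset of it is homogeneous with pattern $(s_3,\dots,s_n)$. Since $S^*\models T^*$, condition (c) gives $(s_3,\dots,s_n)\in\mathcal T$. So $(s_n)_{n\ge3}$ is an infinite path of $\mathcal T$.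

**Step 3: compute it.** Choose in $\mathbb Q$ an increasing tuple $\bar c^{\,\circ}$ of the same length as $\bar c$, and let $r_1<r_2<\cdots$ be a computable sequence of rationals in the interval corresponding to $J$. Replace $\bar c$ by $\bar c^{\,\circ}$, hence the $l$'s by the corresponding rationals, and $e_1,\dots,e_n$ by $r_1,\dots,r_n$. Order types are preserved, so by Lemma 1 (applied to $\mathfrak L$ and $\mathbb Q$) $\Phi_n^i$ is true in $(\mathbb{HF}(\mathfrak L),A)$ at the original arguments iff it is true in $(\mathbb{HF}(\mathbb Q),A)$ at the new ones. The latter is $A$-c.e. uniformly in $n,i$. For each $n$ exactly one $i$ works; enumerate until it appears. So $n\mapsto s_n$ is $A$-computable. $\square$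

**Proof of Theorem 1.** Let $T=T_{\mathcal T_0}$ with $\mathcal T_0$ from Lemma 2. By Proposition 8 it is c-simple. An uncountable model of $T$ that is $\Sigma$-definable in some $\mathbb{HF}(\mathfrak L)$, $\mathfrak L\models T_{DLO}$, would give, by Proposition 9 with $A=\emptyset$, a computable infinite path of $\mathcal T_0$; by Lemma 2 there is none. On the other hand, an uncountable model $\mathfrak M$ of $T$ is $\Sigma$-definable in $\mathbb{HF}(\mathfrak M)$ and $\mathrm{Th}(\mathfrak M)=T$ is c-simple. So the hypothesis of the problem holds and the conclusion fails. $\square$

## 9. An uncountable model built from a path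

**Proof of Theorem 2.** "Only if" is Proposition 9. For "if", let $\sigma$ be an $A$-computable infinite path of $\mathcal T$ and $\mathfrak L$ any uncountable model of $T_{DLO}$. We repeat Section 1, with $\sigma$ as the default.

**Step 1: the points.** Let $*=\emptyset$. Put $X_0=\{(0,a):a\in L\}$ and
$$X_{k+1}=X_k\cup\{(1,B,\theta): B\subseteq X_k\text{ finite},\ \theta\in\mathcal K\text{ with universe }B\cup\{*\},\ \theta{\restriction}B=\text{the structure induced on }B\},$$
and $X=\bigcup_kX_k$. Points of $X$ are nonempty sets, so $*\notin B$. We code $\theta$ by the finite set $(E^\theta,P_0^\theta,P_1^\theta,R^\theta,c^\theta)$ (nested pairs), where the first four entries are sets of tuples and $c^\theta$ is the function from the subsets of $B\cup\{*\}$ of size $\ge3$ to $\{0,1\}$ giving the colors. The induced structure is defined next; on $X_k$ it refers only to the points of $X_k$, so the recursion is sound.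

**Step 2: the structure.** For a finite $S\subseteq X$, call $z=(1,B,\theta)\in S$ a *top* of $S$ if $S\subseteq B\cup\{z\}$. A top is unique: elements of $B$ have smaller rank than $z$, so two different tops would each have smaller rank than the other. If $S$ has a top $z$, the relations on tuples enumerating $S$, and the color of $S$, are read off $\theta$ with $*$ in place of $z$. Otherwise no $\tau$-relation holds on tuples enumerating $S$, and $c_m(S)=\hat\sigma(m)$ if $|S|=m\ge3$. Relations hold only on distinct tuples. As a consequence, for $z=(1,B,\theta)\in X$ the structure on $B\cup\{z\}$ is isomorphic to $\theta$ via $z\mapsto *$: a subset containing $z$ has top $z$, and on $B$ we use $\theta{\restriction}B=$ the induced structure.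

For example, three points of $X_0$ form a set without a top and have color $\hat\sigma(3)=\sigma(0)$.

**Step 3: every finite substructure of $X$ is in $\mathcal K$.** We show this for $X_k$ by induction on $k$. In $X_0$ nothing has a top: there are no $\tau$-relations, so (b) is vacuous, and homogeneous sets have initial segments of $\sigma$ as patterns. For the step, let $F\subseteq X_{k+1}$ be finite, with new points $z_s=(1,B_s,\theta_s)$, $1\le s\le r$ (those not in $X_k$). Put $G=(F\cap X_k)\cup\bigcup_sB_s\subseteq X_k$, which is in $\mathcal K$ by induction, and $G_s=G\cup\{z_1,\dots,z_s\}$.

Let $S\subseteq G_r$ contain $z_s$. A top $z\ne z_s$ of $S$ would have $z_s\in B_z$; but $z\in X_{k+1}$ forces $B_z\subseteq X_k$, while $z_s\notin X_k$. So the only possible top of $S$ is $z_s$. Consequently, a set $S\subseteq G_s$ containing $z_s$ and some point outside $B_s\cup\{z_s\}$ has no top, and gets no $\tau$-relations and the color $\hat\sigma(|S|)$ if $|S|\geq 3$. Therefore $G_s$ is the amalgam of Lemma 4, with path $\sigma$, of $G_{s-1}$ and $B_s\cup\{z_s\}\cong\theta_s$ over $B_s=G_{s-1}\cap(B_s\cup\{z_s\})$. By Lemma 4 and induction on $s$, $G_s\in\mathcal K$. Finally $F\subseteq G_r$.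

**Step 4: $X$ is an uncountable model.** Axioms 1 and 2 of $T^*$ hold by Steps 2 and 3. For axiom 3, let $\bar b$ be distinct points satisfying $\delta_B$, let $B'\supseteq B$ be in $\mathcal K$, and transport $B'$ to a structure $\theta$ on $\{\bar b\}\cup\{*\}$. Then $y=(1,\{\bar b\},\theta)$ is in $X$, differs from all the $b$'s by rank, and satisfies $\delta_{B'}(\bar b,y)$. So $X\models T^*$, its $\tau$-reduct is a model of $T_{\mathcal T}$, and $X\supseteq X_0$ is uncountable.

**Step 5: $\Sigma$-definability.** Take $\eta$ to be equality. We check the relations, then the domain.

For distinct $x,y$, the set $\{x,y\}$ has top $y$ iff $y=(1,B,\theta)$ with $x\in B$. So $E(x,y)$ holds iff $x\ne y$ and either $y=(1,B,\theta)$, $x\in B$, $(x,*)\in E^\theta$, or $x=(1,B,\theta)$, $y\in B$, $(*,y)\in E^\theta$. All quantifiers here are bounded (the components of a tuple are found inside it), so $E$ and its complement are $\Sigma$. The symbols $P_0,P_1$ are treated in the same way. $R(x,y,z)$ holds iff $x,y,z$ are distinct, one of them is $(1,B,\theta)$, the other two lie in $B$, and the triple with $*$ in place of this top is in $R^\theta$; again this is bounded.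

"$\theta\in\mathcal K$ with universe $B\cup\{*\}$": there are a natural number $n$, a bijection $g:B\cup\{*\}\to n$ and the image of $\theta$ under $g$, which is a pure set lying in the computable set of codes of members of $\mathcal K$ with universe $n$. This is $\Sigma$ by the coding fact.

"$\theta{\restriction}B$ is the structure induced on $B$": agreement of $E,P_0,P_1,R$ on $B$ is bounded. For the colors, we say that there are the power set $P$ of $B$, the function assigning to each $S\in P$ its cardinality, and a function $h$ on $\{m:3\le m\le|B|\}$ with $h(m)=\hat\sigma(m)$ for all $m$, such that for each $S\in P$ of size at least $3$: either some $z=(1,B_z,\theta_z)\in S$ is a top of $S$ and $c^\theta(S)=c^{\theta_z}((S\setminus\{z\})\cup\{*\})$, or no $z\in S$ is a top of $S$ and $c^\theta(S)=h(|S|)$. Here "$P$ is the power set of $B$" is a bounded condition: $\emptyset\in P$, all elements of $P$ are subsets of $B$, and $p\cup\{b\}\in P$ for $p\in P$, $b\in B$. The cardinality function is $\Sigma$-definable through bijections with natural numbers. And $h(m)=\hat\sigma(m)$ is $\Sigma$ in $(\mathbb{HF}(\mathfrak L),A)$ by the coding fact, because $\sigma$ is $A$-computable. This is the one place where $A$ is used.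

Finally, $x\in X$ iff there is a finite set $Y\ni x$ each of whose elements is $(0,a)$ with $a$ a urelement, or $(1,B,\theta)$ with $B\subseteq Y$, $\theta\in\mathcal K$ on $B\cup\{*\}$ and $\theta{\restriction}B$ the induced structure. By induction on rank, all elements of such a $Y$ are in $X$; conversely, for $x\in X$ collect $x$, the elements of its $B$, the elements of their $B$'s, and so on. So $X$ is $\Sigma$. $\square$

## 10. PA degrees and arbitrary c-simple atoms

We prove Theorem 3 as $2\Rightarrow3\Rightarrow1\Rightarrow2$.

**$2\Rightarrow3$.** A c-simple $T$ has an uncountable model $\mathfrak M$, which is $\Sigma$-definable in $\mathbb{HF}(\mathfrak M)$, and $\mathrm{Th}(\mathfrak M)=T$. Apply 2.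

**$3\Rightarrow1$.** For every infinite computable tree $\mathcal T$ apply 3 to the c-simple theory $T_{\mathcal T}$, and then Proposition 9.

**A single theory.** We show that property 3 for $T_{\mathcal T_0}$ alone gives 1. By Proposition 9 and Lemma 2 there is an $A$-computable $g:\omega\to\{0,1\}$ with $g(e)\neq\varphi_e(e)$ for all $e$ with $\varphi_e(e)$ defined. Let $\mathcal S$ be an infinite computable tree, and say that $\mathcal S$ is infinite above $\sigma$ if infinitely many strings of $\mathcal S$ extend $\sigma$. By the s-m-n theorem choose computably $e(\sigma)$ such that $\varphi_{e(\sigma)}(e(\sigma))$ searches for the first level at which, for some $i\in\{0,1\}$, no string of $\mathcal S$ extends $\sigma i$, and outputs such an $i$.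

If $\mathcal S$ is infinite above $\sigma$, then it is infinite above $\sigma\,g(e(\sigma))$. Suppose it were finite above it. Then the search terminates. The output is not $g(e(\sigma))$, by the choice of $g$. So it is $1-g(e(\sigma))$, and $\mathcal S$ is finite above both $\sigma0$ and $\sigma1$, hence above $\sigma$, a contradiction. Iterating $\sigma\mapsto\sigma\,g(e(\sigma))$ from the empty string gives an $A$-computable infinite path of $\mathcal S$.

**$1\Rightarrow2$.** This is the plan of Section 4, with $A$ supplying the completion. First we record that $\Sigma$-definability can be composed.

**Lemma 10.** If $\mathfrak M'$ is $\Sigma$-definable in $(\mathbb{HF}(\mathfrak L),A)$ and $N'$ is $\Sigma$-definable in $\mathbb{HF}(\mathfrak M')$, then $N'$ is $\Sigma$-definable in $(\mathbb{HF}(\mathfrak L),A)$.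

**Proof.** Let $\mathfrak M'=D'/\eta'$. *Codes* for elements of $\mathbb{HF}(\mathfrak M')$ are the objects $(0,d)$ with $d\in D'$, whose value is the urelement $d/\eta'$, and $(1,w)$ with $w$ a finite set of codes, whose value is the set of values of elements of $w$. Every element of $\mathbb{HF}(\mathfrak M')$ is the value of a code.

*Being a code is $\Sigma$:* there is a finite set $Y$ containing the given object, each element of which is $(0,d)$ with $d\in D'$, or $(1,w)$ with $w\subseteq Y$. Call such a $Y$ a *closed set of codes*.

*Having equal, respectively different, values is $\Sigma$ on codes:* there are a closed set $Y$ of codes containing both and a function $f:Y^2\to\{0,1\}$ such that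

* $f((0,d),(0,d'))=1$ implies $d\,\eta'\,d'$, and $f((0,d),(0,d'))=0$ implies $\neg\,d\,\eta'\,d'$ (both $\Sigma$ conditions);
* $f=0$ on mixed pairs;
* $f((1,w),(1,w'))=1$ iff $\forall u\in w\,\exists u'\in w'\,f(u,u')=1$ and $\forall u'\in w'\,\exists u\in w\,f(u,u')=1$;

and $f$ takes value $1$ (respectively $0$) on the given pair. By induction on rank, such an $f$ necessarily gives $1$ exactly when the values are equal; and for given codes suitable $Y,f$ exist.

*Translating formulas.* "$x\in y$" becomes: $y=(1,w)$ and some $u\in w$ has the same value as $x$. "$x\notin y$" becomes: $y=(0,d)$ for some $d$, or $y=(1,w)$ and every $u\in w$ has a value different from that of $x$. "$y$ is a urelement" means that the first entry of $y$ is $0$; "$y=\emptyset$" means $y=(1,\emptyset)$; their negations are equally bounded. A relation of $\mathfrak M'$ becomes: all arguments are $(0,d_i)$ and the $d_i$ are related; its negation: some argument is $(1,w)$, or all are $(0,d_i)$ and the $d_i$ are not related. Bounded quantifiers over $y$ become bounded quantifiers over $w$ if $y=(1,w)$, and over the empty set if $y=(0,d)$. And $\exists x$ becomes "there is a code $x$". So every $\Sigma$-formula over $\mathbb{HF}(\mathfrak M')$ translates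 into a $\Sigma$-formula over $(\mathbb{HF}(\mathfrak L),A)$ on codes, true of codes iff the original is true of their values. Translate the formulas defining $N'$, with codes of its parameters as parameters. $\square$

Now let $A$ have PA degree, and let $N=D/\eta$, an uncountable model of $T$, be $\Sigma$-definable in $\mathbb{HF}(\mathfrak M)$ with parameters $t_i(\bar m)$, where $T_0=\mathrm{Th}(\mathfrak M)$ is c-simple of signature $\tau_0$.

**Step 1: describe many inequivalent elements of $D$ by formulas of $\tau_0$.** Every element of $D$ is $t(\bar m,\bar b)$ for some $t$ and $\bar b$. By Ryll-Nardzewski there are countably many pairs ($t$, type of $\bar m\bar b$), and $D/\eta$ is uncountable. So there are $t$ and a type $p$, isolated by a formula $\pi(\bar z,\bar x)$, such that the elements $t(\bar m,\bar b)$ with $\mathfrak M\models\pi(\bar m,\bar b)$ meet infinitely many $\eta$-classes; all these elements lie in $D$ by Lemma 1. By Lemma 1 the truth of $t(\bar m,\bar b)\,\eta\,t(\bar m,\bar b')$, for $\bar b,\bar b'$ realizing $\pi(\bar m,\cdot)$, depends only on $\mathrm{tp}(\bar m,\bar b,\bar b')$. There are finitely many such types, each isolated, so this truth is given by a $\tau_0$-formula $\varepsilon(\bar m,\bar b,\bar b')$,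 the disjunction of the isolating formulas of the types for which it holds.

**Step 2: write down the theory $\Theta$ of a good indiscernible sequence.** Let $\tau_{Sk}\supseteq\tau_0$ be the computable iterated Skolem expansion: for each $\tau_{Sk}$-formula $\varphi(\bar x,y)$ there is a function symbol $F_\varphi$ with Skolem axiom $\forall\bar x(\exists y\,\varphi\to\varphi(\bar x,F_\varphi(\bar x)))$. Add constants $\bar z$ and tuples of constants $\bar c_q$ ($q\in\mathbb Q$). Let $\Theta$ consist of $T_0$; all Skolem axioms; $\pi(\bar z,\bar c_q)$ for all $q$; $\neg\varepsilon(\bar z,\bar c_q,\bar c_r)$ for $q\ne r$; and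
$$\vartheta(\bar z,\bar c_{q_1},\dots,\bar c_{q_s})\leftrightarrow\vartheta(\bar z,\bar c_{r_1},\dots,\bar c_{r_s})\tag{1}$$
for all $\tau_{Sk}$-formulas $\vartheta$ and all $q_1<\dots<q_s$, $r_1<\dots<r_s$. Since $T_0$ is decidable, $\Theta$ is computably axiomatized.

$\Theta$ is consistent. Expand $\mathfrak M$ by Skolem functions, interpret $\bar z$ as $\bar m$, and take a sequence $\bar b_0,\bar b_1,\dots$ with $\pi(\bar m,\bar b_i)$ and with the $t(\bar m,\bar b_i)$ pairwise $\eta$-inequivalent. A finite part of $\Theta$ mentions finitely many $\vartheta$ and finitely many $q$. By Ramsey's theorem some infinite subsequence is such that the truth of each of these $\vartheta(\bar m,\cdot)$ is the same on all its increasing tuples of the appropriate length. Interpret the finitely many $\bar c_q$, in the order of the $q$'s, by members of this subsequence in increasing order. Compactness finishes.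

**Step 3: complete $\Theta$ with the help of $A$.** Enumerate the sentences of the language of $\Theta$ as $\theta_0,\theta_1,\dots$ and write $\theta^1=\theta$, $\theta^0=\neg\theta$. Consider the strings $\rho$ such that no proof with code $\le|\rho|$ derives a contradiction from $\Theta\cup\{\theta_i^{\rho(i)}:i<|\rho|\}$. They form a computable set. It is closed under initial segments, because passing to a longer string only adds axioms and admissible proofs. It is infinite, since $\Theta$ is consistent and so has a complete consistent extension. Its infinite paths are exactly the complete consistent extensions of $\Theta$: along a path no contradiction is ever derived, so the chosen sentences are consistent with $\Theta$ and include it. As $A$ has PA degree, there is an $A$-computable complete consistent $\hat\Theta\supseteq\Theta$.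

**Step 4: stretch the sequence to $L$.** Let $\mathfrak L\models T_{DLO}$ be uncountable. Let $\hat\Theta_L$ be the theory with constants $\bar z$, $\bar c_a$ ($a\in L$) that decides $\vartheta(\bar z,\bar c_{a_1},\dots,\bar c_{a_s})$, for $a_1<\dots<a_s$, as $\hat\Theta$ decides $\vartheta(\bar z,\bar c_1,\dots,\bar c_s)$. This does not depend on whether superfluous $a$'s are listed: by (1), $\hat\Theta$ decides $\vartheta(\bar z,\bar c_{i_1},\dots,\bar c_{i_v})$ with $i_1<\dots<i_v$ as it decides $\vartheta(\bar z,\bar c_1,\dots,\bar c_v)$. So $\hat\Theta_L$ is complete. Every finite part of it, with constants from $a_1<\dots<a_s$, becomes a part of $\hat\Theta$ when $\bar c_{a_i}$ is renamed $\bar c_i$, hence is consistent. It contains the Skolem axioms, so whenever it contains $\exists y\,\varphi(y)$ it contains $\varphi(s)$ for a closed term $s$. Therefore its closed terms, modulo provable equality, form a model of $\hat\Theta_L$. Let $\mathfrak M'\models T_0$ be the $\tau_0$-reduct.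

**Step 5: $\mathfrak M'$ is $\Sigma$-definable in $(\mathbb{HF}(\mathfrak L),A)$.** Code its elements by pairs $(s,\bar a)$ with $s$ a Gödel number of a $\tau_{Sk}$-term in $\bar z$ and $v$ further blocks of variables, and $\bar a$ an increasing $v$-tuple from $L$, viewed as a function on $v$. The set of such pairs is $\Sigma$. Given two codes $(s,\bar a),(s',\bar a')$, there are a number $k$, an increasing enumeration $\bar e$ of length $k$ of the elements of $\bar a$ and $\bar a'$ together, and the functions telling which positions of $\bar e$ the entries of $\bar a$ and $\bar a'$ occupy. From $s,s'$ and these position functions, which are pure finite objects, one computes the sentence expressing equality of the two terms with $\bar c_1,\dots,\bar c_k$ in the right places, and the values are equal iff this sentence is in $\hat\Theta\le_TA$. By the coding fact both "in" and "not in" are $\Sigma$ here. The relations of $\tau_0$ and their complements are treated in the same way, merging finitely many tuples.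

**Step 6: the structure $N'$.** Let $\bar m'$ be the value of $\bar z$ in $\mathfrak M'$. Since $\pi(\bar z,\bar c_a)$ holds and $\pi$ isolates $p$, we have $\mathrm{tp}(\bar m',\bar c_a)=p$ and in particular $\mathrm{tp}(\bar m')=\mathrm{tp}(\bar m)$. By Lemma 1, $\mathbb{HF}(\mathfrak M)$ with the parameters $t_i(\bar m)$ and $\mathbb{HF}(\mathfrak M')$ with the parameters $t_i(\bar m')$ are elementarily equivalent. That the given formulas define an equivalence relation on a set, compatible relations, and their complements is first-order expressible. So the same formulas define in $\mathbb{HF}(\mathfrak M')$ a structure $N'$, legitimately in the sense of the definition of $\Sigma$-definability; $N'\equiv N$, and $N'\models T$.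

*$N'$ is uncountable.* The elements $t(\bar m',\bar c_a)$, $a\in L$, lie in its domain, by Lemma 1, because $\mathrm{tp}(\bar m',\bar c_a)=p$. They are pairwise inequivalent. Let $a\ne b$. Since $\mathrm{tp}(\bar m')=\mathrm{tp}(\bar m)$ and types are isolated, there are $\bar b_0,\bar b_1$ in $\mathfrak M$ with $\mathrm{tp}(\bar m,\bar b_0,\bar b_1)=\mathrm{tp}(\bar m',\bar c_a,\bar c_b)$. Then $\pi(\bar m,\bar b_0)$, $\pi(\bar m,\bar b_1)$ and $\neg\varepsilon(\bar m,\bar b_0,\bar b_1)$ hold, so $t(\bar m,\bar b_0)$ and $t(\bar m,\bar b_1)$ are not $\eta$-equivalent, and Lemma 1 transfers this to $t(\bar m',\bar c_a)$ and $t(\bar m',\bar c_b)$. As $L$ is uncountable, so is $N'$.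

**Step 7: compose.** By Step 5 and Lemma 10, $N'$ is $\Sigma$-definable in $(\mathbb{HF}(\mathfrak L),A)$. So $T$ has an uncountable model of the required kind, and Theorem 3 is proved. $\square$
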